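\title{Every finite group is the automorphism group of a $2$-$(v,k,1)$ design, for every $k\ge 3$}

\begin{abstract}
We prove that for every integer $k\ge3$ and every finite group $G$ there is a $2$-$(v,k,1)$ design with $v>k$ whose full automorphism group is isomorphic to $G$. More precisely, for every $A>0$ and every sufficiently large $v$ that satisfies the necessary divisibility conditions there are at least $v^{Av}$ pairwise non-isomorphic such designs. The designs are built over an affine space on which $G$ acts linearly. The lines of the space are filled by an equivariant version of Wilson's linear-algebra method, and a counting argument shows that a random choice of the free parts of the filling leaves no automorphism outside $G$.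
\end{abstract}

\section{Introduction}

\subsection{The problem and the results}

A \emph{$2$-$(v,k,1)$ design}, or BIBD of block size $k$, is a set $V$ of $v$ points together with a family of $k$-element subsets of $V$, the \emph{blocks}, such that every pair of distinct points lies in exactly one block. We require $v>k$, so that there are at least two blocks. An \emph{automorphism} of a design $X$ is a permutation of $V$ that maps blocks onto blocks, and $\operatorname{Aut}X$ is the group of all automorphisms. A class of structures is \emph{$f$-universal} if every finite group is isomorphic to $\operatorname{Aut}X$ for some finite member $X$ of the class.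

For $k=2$ the blocks are all pairs of points and $\operatorname{Aut}X$ is the symmetric group, so the question begins at $k=3$. Conjecture~2.8 of \cite{source} states that BIBD's of block size $k$ are $f$-universal for every fixed $k\ge3$: \emph{for every $k\ge 3$ and every finite group $G$ there is a $2$-$(v,k,1)$ design $X$ with $v>k$ and $\operatorname{Aut}X\cong G$.} This is known for $k=3$ (E.~Mendelsohn) and for $k=p^\alpha$ and $k=p^\alpha+1$ with $p$ prime. It is also known that $G$ is isomorphic to a subgroup of $\operatorname{Aut}X$ for some BIBD $X$ of block size $k$ whenever $k$ is a multiple of $|G|$. We prove the conjecture; the proof uses none of these three results.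

\begin{theorem}\label{thm:A}
For every $k\ge 3$ and every finite group $G$ there are infinitely many $v>k$ for which a $2$-$(v,k,1)$ design $X$ with $\operatorname{Aut}X\cong G$ exists.
\end{theorem}

In a $2$-$(v,k,1)$ design the blocks through a point partition the other $v-1$ points into sets of size $k-1$, and the blocks partition the $\binom v2$ pairs into sets of size $\binom k2$. Hence $v$ must be \emph{admissible}, that is, $v\equiv1\pmod{k-1}$ and $v(v-1)\equiv0\pmod{k(k-1)}$.

\begin{theorem}\label{thm:B}
For all $k\ge3$, all finite groups $G$ and all $A>0$ there is $v_0=v_0(k,G,A)$ such that for every admissible $v\ge v_0$ there are at least $v^{Av}$ pairwise non-isomorphic $2$-$(v,k,1)$ designs $X$ with $\operatorname{Aut}X\cong G$.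
\end{theorem}

Thus, up to finitely many exceptions for each pair $(k,G)$, the orders $v$ of designs with automorphism group $G$ are exactly the admissible ones. Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}; we keep them apart because Theorem~\ref{thm:A} needs fewer quoted results.

\subsection{What one expects, and what stands in the way}\label{ss:idea}

There are two tasks: to make $G$ act on a design, and to make sure that nothing else does.

For the second task a union bound suggests itself. Suppose that we have a random design $X$ on a fixed point set $V$ that is always $G$-invariant, and that each single permutation $\tau\notin G$ is an automorphism of $X$ with probability below $1/(2\,v!)$. Then $\operatorname{Aut}X=G$ with probability at least $1/2$. A design has a number of blocks quadratic in $v$, while $v!$ is only $e^{O(v\log v)}$, so one expects room for this, and one guesses that the conjecture holds as soon as the first task can be done with enough freedom.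

The first task is immediate when $k=q$ is a prime power: the lines of the affine space $\mathbb F_q^{G\times\{1,2\}}$ form a design with block size $q$, and $G$ acts on it by permuting coordinates. For general $k$ this geometry is not available, and there is a local obstruction. If an automorphism $g$ maps a pair $\{x,y\}$ to itself, it maps the block through $x$ and $y$ to itself. For instance, if $g$ is an involution and $k$ is odd, the block through $x$ and $gx\neq x$ is a $g$-invariant set of odd size and contains a fixed point of $g$. So for odd $k$ a group of even order never acts freely on the points, and every construction has to provide blocks with a prescribed symmetry.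

The construction below still uses an affine space, but over a prime field $\mathbb F_p$ with $p$ much larger than $k$, and only as a base. Let $G$ act linearly on $I=\mathbb F_p^{\,d}$.
\begin{itemize}
\item The stabilizer of a line acts on it by scalar multiplications from one cyclic group $C\le\mathbb F_p^*$. This reduces the arbitrary group $G$ to the single action of $C$ on $\mathbb F_p$. In Section~\ref{sec:line} we build a $C$-invariant structure on $\mathbb F_p\times W$ for an auxiliary set $W$; the pairs $\{x,-x\}$, which are preserved by $-1$, are handled by the symmetric transversal designs of Section~\ref{sec:TD}. In Section~\ref{sec:space} this structure is copied to all lines of $I$.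
\item Almost all lines of $I$ have trivial stabilizer. In Section~\ref{sec:designs} we replace each element of $I\times W$ by $n$ points, and over each orbit of such lines we relabel these points by independent random permutations. With $P=|I|$ and $w=|W|$ there are about $P^2$ orbits (up to factors depending on $p$ and $|G|$), each able to contribute a probability $e^{-\Omega(n\log n)}$, whereas the union bound costs only $e^{O(Pwn\log n)}$. Section~\ref{sec:estimate} makes this precise.
\end{itemize}
The constants are chosen in the order $k,G$; then $p$; then $w$; then $P$; then $n$. It matters that $w$ does not depend on $P$.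

Throughout, $k\ge3$ and $G$ are fixed, $m=2|G|$, $[j]=\{1,\dots,j\}$, and $\log$ is the natural logarithm. We use the bound $j!\ge (j/e)^j$, and the following principle.

\medskip\noindent\emph{Transport.} Let a group $\Gamma$ act on a set of sites (edges, lines, blocks). For one site $\mathfrak s$ in each orbit choose an object that is invariant under the stabilizer $\Gamma_{\mathfrak s}$, and attach its $g$-image to $g\mathfrak s$. This is well defined, because $g\mathfrak s=g'\mathfrak s$ gives $g^{-1}g'\in\Gamma_{\mathfrak s}$, and the assignment is $\Gamma$-equivariant. If $\Gamma_{\mathfrak s}=1$, the object may be chosen arbitrarily.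

\subsection{Quoted results}

We use Dirichlet's theorem (if $\gcd(a,b)=1$, infinitely many primes are congruent to $a$ modulo $b$) and the following three theorems. The last two are needed only for Theorem~\ref{thm:B}.

\begin{theorem}[Wilson \cite{W3}]\label{thm:W1}
For fixed $k$, a $2$-$(v,k,1)$ design exists for all sufficiently large admissible $v$.
\end{theorem}

A \emph{pairwise balanced design} on a set $Y$ with block sizes in $\mathcal K$ is a family of subsets of $Y$, with sizes in $\mathcal K$, such that every pair of distinct elements of $Y$ lies in exactly one of them.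

\begin{theorem}[Wilson \cite{W2,W3}]\label{thm:W2}
Let $\mathcal K$ be a set of integers $\ge2$, and put $\alpha(\mathcal K)=\gcd\{q-1:q\in\mathcal K\}$ and $\beta(\mathcal K)=\gcd\{q(q-1):q\in\mathcal K\}$. For all sufficiently large $n$ with $\alpha(\mathcal K)\mid n-1$ and $\beta(\mathcal K)\mid n(n-1)$ there is a pairwise balanced design on $n$ points with block sizes in $\mathcal K$.
\end{theorem}

\begin{theorem}[Barber, K\"uhn, Lo and Osthus \cite{BKLO}; first Gustavsson \cite{Gus}]\label{thm:BKLO}
For each $k$ there are $\eta_k>0$ and $N_k$ such that every graph on $N\ge N_k$ vertices with minimum degree at least $(1-\eta_k)N$, all degrees divisible by $k-1$ and number of edges divisible by $\binom k2$ has an edge-decomposition into copies of $K_k$.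
\end{theorem}

\section{Transversal designs with an involution}\label{sec:TD}

Let $\Omega$ and $W$ be finite sets. A \emph{GDD on $\Omega\times W$} (group divisible design) is a family of $k$-subsets of $\Omega\times W$ such that every member has $k$ distinct first coordinates and any two points with distinct first coordinates lie in exactly one member. A member \emph{lies over} a subset of $\Omega$ if its first coordinates belong to that subset. A group acting on $\Omega$ always acts on $\Omega\times W$ through the first coordinate.

The case $|\Omega|=k$ is that of \emph{transversal designs}, which are conveniently written as sets of tuples. A \emph{TD$(k,n)$} on an $n$-set $Y$ is a set $\mathcal T\subset Y^k$ such that for any positions $a\ne a'$ and any values $y,y'\in Y$ exactly one tuple of $\mathcal T$ has entry $y$ at $a$ and $y'$ at $a'$. In particular: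
\begin{equation}\label{eq:TD}
\begin{array}{l}\text{the tuples with a given entry at one position are $n$ in number, and}\\ \text{at every other position they take each value of $Y$ exactly once.}\end{array}
\end{equation}
If $b$ is a $k$-set and a bijection $b\to[k]$ is fixed, we index tuples by $b$, and the sets $\{(\beta,t_\beta):\beta\in b\}$, $\mathbf t\in\mathcal T$, form a GDD on $b\times Y$. A TD is \emph{idempotent} if it contains all constant tuples.

A TD placed on $b\times Y$ replaces the block $b$ by $n^2$ blocks. When $b$ is preserved by a symmetry, the TD must share that symmetry. The only symmetry that we shall meet is an involution of $b$ with at most one fixed point; by parity it has exactly one fixed point if $k$ is odd and none if $k$ is even. Fix such an involution $\iota$ of $[k]$. An \emph{$\iota$-TD$(k,n)$} is a TD$(k,n)$ that is invariant under permuting the positions by $\iota$. If $j$ is an involution of a $k$-set $b$ with at most one fixed point, some bijection $b\to[k]$ carries $j$ to $\iota$, because $j$ and $\iota$ have the same cycle type; an $\iota$-TD then gives a $j$-invariant GDD on $b\times Y$.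

For $k=3$ and $n$ odd, the arithmetic progressions $(y-s,y,y+s)$ in $\mathbb Z/n\mathbb Z$ form an idempotent $\iota$-TD, where $\iota$ reverses the progression. The next lemma generalizes this.

\begin{lemma}\label{lem:TD}
\begin{enumerate}
\item[(i)] An $\iota$-TD$(k,Q)$ exists for every prime power $Q>k$; for odd $Q$ it can be taken idempotent.
\item[(ii)] If an $\iota$-TD$(k,n_1)$ and an $\iota$-TD$(k,n_2)$ exist, so does an $\iota$-TD$(k,n_1n_2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $Q$ be odd. The nonzero elements of $\mathbb F_Q$ form $(Q-1)/2\ge\lfloor k/2\rfloor$ pairs $\{x,-x\}$, so there are distinct $x_a\in\mathbb F_Q$ ($a\in[k]$) with $x_{\iota a}=-x_a$, where $x_a=0$ at a fixed position. Take the tuples $(sx_a+y)_{a\in[k]}$ with $s,y\in\mathbb F_Q$. Since $x_a\ne x_{a'}$, the system $sx_a+y=z$, $sx_{a'}+y=z'$ has exactly one solution $(s,y)$. Permuting positions by $\iota$ turns the tuple of $(s,y)$ into that of $(-s,y)$, and $s=0$ gives the constant tuples.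

Let $Q$ be even. Now $x=-x$, so we use the $Q/2\ge\lfloor k/2\rfloor$ pairs $\{x,x+1\}$ instead: choose distinct $x_a$ for the non-fixed positions $a$ with $x_{\iota a}=x_a+1$. Take the tuples with entry $sx_a+y$ at non-fixed $a$ and entry $s$ at the fixed position, if there is one. Two entries at non-fixed positions determine $(s,y)$ as before; the entry $s$ and one entry $sx_a+y$ do so too. Since $sx_{\iota a}+y=sx_a+(y+s)$, the involution turns the tuple of $(s,y)$ into that of $(s,y+s)$.

(ii) Take the tuples $((t_a,t'_a))_{a\in[k]}$ with $\mathbf t$ in the first and $\mathbf t'$ in the second design.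
\end{proof}

For Theorem~\ref{thm:A} prime values of $n$ suffice. To reach every admissible $v$ in Theorem~\ref{thm:B} we need a whole residue class, and this is where idempotence is used.

\begin{lemma}\label{lem:oddTD}
An $\iota$-TD$(k,n)$ exists for all sufficiently large odd $n$.
\end{lemma}

\begin{proof}
Let $\mathcal K$ be the set of primes $q>k$; they are odd, so idempotent $\iota$-TD$(k,q)$ exist by Lemma~\ref{lem:TD}(i). In an idempotent TD a tuple with two equal entries is constant, since the constant tuple is the only one with these two entries. Suppose that $Y$ carries a pairwise balanced design with block sizes in $\mathcal K$. Let $\mathcal T$ consist of all constant tuples over $Y$ and, for each block $Z$, the non-constant tuples of an idempotent $\iota$-TD on $Z$. This set is $\iota$-invariant. Let $a\ne a'$ be positions. A tuple of $\mathcal T$ with entries $y\ne y'$ at $a,a'$ comes from the unique block containing $y$ and $y'$, where exactly one such tuple exists. A tuple with the same entry $y$ at $a$ and $a'$ is the constant tuple. So $\mathcal T$ is an $\iota$-TD$(k,|Y|)$.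

It remains to see that $\alpha(\mathcal K)=\beta(\mathcal K)=2$, for then Theorem~\ref{thm:W2} applies to all large odd $n$. Both numbers are even and $\alpha(\mathcal K)\mid\beta(\mathcal K)$. By Dirichlet's theorem there is $q\in\mathcal K$ with $q\equiv3\pmod 4$, and then $4\nmid q(q-1)$. For each odd prime $\ell$ there is $q\in\mathcal K$ with $q\equiv2\pmod\ell$, and then $q(q-1)\equiv2\not\equiv0\pmod\ell$.
\end{proof}

\section{An invariant design over one line}\label{sec:line}

Let $\kappa\in\{k-1,k\}$ be even, and put $s=k\cdot\frac\kappa2\cdot m$. By Dirichlet's theorem there is a prime $p\equiv1\pmod s$ with $M:=(p-1)/s\ge k$. Fix it. Then $p>s$, so $p>k$ and $p\nmid|G|$. The cyclic group $\mathbb F_p^*$ has a unique subgroup $C$ of order $m$, namely $C=\{c:c^m=1\}$, and $-1\in C$ because $m$ is even.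

\begin{proposition}\label{prop:line}
There are a finite set $W$ with $k(k-1)\mid w:=|W|$ and a GDD $\mathcal A$ on $\mathbb F_p\times W$ such that
\begin{enumerate}
\item[(a)] $\mathcal A$ is invariant under the maps $(x,\omega)\mapsto(cx,\omega)$, $c\in C$;
\item[(b)] if $c\in C$ fixes a member of $\mathcal A$ setwise, then $c=\pm1$.
\end{enumerate}
\end{proposition}

If $-1$ fixes $B\in\mathcal A$, it acts on $B$ as an involution with at most one fixed point: it fixes only points with first coordinate $0$, and $B$ has at most one of these. So (b) says that members of $\mathcal A$ can later be inflated equivariantly by $\iota$-TDs.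

It is easy to cover the pairs of $\mathbb F_p$ by $k$-sets a constant number $\lambda$ of times, and hard to cover them exactly once. Wilson's linear-algebra method trades multiplicity for the extra factor $W$: the $\lambda$ sets through a pair $\{i,j\}$ share out the pairs of points above $i$ and $j$.

\subsection{The method on four points}

\begin{example}\label{ex:K4}
Let $k=3$ and $\Omega=W=\mathbb F_2^2$. Each of the six pairs $e$ of $\Omega$ lies in $\lambda=2$ of the four triangles $\theta\subset\Omega$; give these two triangles different labels $\ell_e(\theta)\in\mathbb F_2$. For $e=\{i,j\}$ and $u_i,u_j\in W$ put $\phi_e(u_i,u_j)=(i+j)\cdot(u_i+u_j)\in\mathbb F_2$. The blocks over a triangle $\theta$ are the sets $\{(i,u_i):i\in\theta\}$ with $\phi_e=\ell_e(\theta)$ for the three pairs $e\subset\theta$. For example, if $\theta=\{00,10,01\}$ has labels $0,0,0$ and $u_{00}=(a,a')$, $u_{10}=(b,b')$, $u_{01}=(c,c')$, the equations are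
\[a+b=0,\qquad a'+c'=0,\qquad b+b'+c+c'=0,\]
and any $u_{00},u_{10}$ with $a=b$ extend uniquely, by $c'=a'$ and $c=a'+b+b'$. In general, given points $(i,u_i)$ and $(j,u_j)$ with $i\neq j$, the value $\phi_e(u_i,u_j)$ selects the triangle $\theta=\{i,j,l\}$, and the two remaining equations for $u_l$ have coefficient vectors $l+i$ and $l+j$, which are distinct and nonzero and hence a basis of $\mathbb F_2^2$. So exactly one block contains the two points, and we have a GDD on $16$ points with $6\cdot16/3=32$ blocks.

Now ask for invariance under a permutation $c$ of $\Omega$. Three things can go wrong.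
\begin{enumerate}
\item If $c$ is the translation by $d\ne0$, it fixes the pair $\{i,i+d\}$. No GDD on $\Omega\times W$ is $c$-invariant: the block through $(i,\omega)$ and $(i+d,\omega)$ would be a $3$-set invariant under a fixed-point-free involution.
\item If $c$ fixes $00$ and permutes the other three points cyclically, equivariant functionals have the same coefficient vector at $00$ for all three pairs through $00$. The two equations for $u_{00}$ in a triangle through $00$ are then dependent.
\item The same $c$ fixes the triangle $\{10,01,11\}$, so blocks over it may be fixed by $c$.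
\end{enumerate}
The first two failures explain the hypotheses of the next lemma. The third is cured in its proof by taking several indexed copies of each clique.
\end{example}

\subsection{The lifting lemma}

\begin{lemma}\label{lem:lift}
Let a finite group $C$ act on a finite graph $R$ with vertex set $\Omega$, and let $(K_\theta)_{\theta\in\Theta_0}$ be an indexed family of $k$-cliques of $R$ such that every edge lies in $K_\theta$ for exactly $\lambda_0\ge1$ indices $\theta$. Assume that $R$ has an edge and that
\begin{enumerate}
\item[(H1)] $C$ acts freely on the set $E(R)$ of edges;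
\item[(H2)] if $i,j,j'$ are distinct elements of some $K_\theta$, no $c\in C$ satisfies $ci=i$ and $cj=j'$.
\end{enumerate}
Then there are a set $W$, whose size $w$ is divisible by $k(k-1)$ and is a product of prime powers greater than $k$, and a $C$-invariant family $\mathcal A_R$ of $k$-subsets of $\Omega\times W$ such that the first coordinates of each member form a $k$-clique of $R$, any two points $(i,\omega),(j,\omega')$ with $\{i,j\}\in E(R)$ lie in exactly one member, and $C$ acts freely on $\mathcal A_R$.
\end{lemma}

\begin{proof}
\emph{A free index set and large fields.} Two adjustments are needed: $C$ should act freely on the indices, and the multiplicity should be the size of a product of large fields, which will serve as the set of labels. Choose $f$ with $2^f\ge|\Omega|^2$ and put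
\[\lambda=\bigl(|C|\lambda_0k(k-1)\bigr)^f,\qquad \Theta=C\times\Theta_0\times\Bigl[\frac{\lambda}{|C|\lambda_0}\Bigr],\qquad K_{(c,\theta_0,l)}=cK_{\theta_0}.\]
Let $C$ act on $\Theta$ by left multiplication on the first coordinate. This action is free and $K_{c\theta}=cK_\theta$. For an edge $e$ and each $c$, the edge $c^{-1}e$ lies in $\lambda_0$ of the $K_{\theta_0}$; so $\Theta_e=\{\theta\in\Theta:e\subset K_\theta\}$ has exactly $\lambda$ elements, and $\Theta_{ce}=c\Theta_e$. Property (H2) holds for all $K_\theta$, $\theta\in \Theta$: if $c'$ fixes $ci$ and maps $cj$ to $cj'$, then $c^{-1}c'c$ fixes $i$ and maps $j$ to $j'$.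

Write $\lambda=\prod_rQ_r$, where $Q_r$ is a power of the prime $r$ and $r$ runs over the prime divisors of $\lambda$. As $\lambda$ is an $f$-th power, $Q_r\ge2^f\ge|\Omega|^2\ge k^2$. Put $F_r=\mathbb F_{Q_r}$, $\Lambda=\prod_rF_r$ and $W=\prod_rF_r^{\,k-1}$. Then $|\Lambda|=\lambda$, and $w=\lambda^{k-1}=\prod_r Q_r^{k-1}$ has the required arithmetic properties.

\emph{Labels.} By (H1) and transport there are bijections $\ell_e\colon\Theta_e\to\Lambda$ with $\ell_{ce}(c\theta)=\ell_e(\theta)$ for all $e$, $c$ and $\theta\in\Theta_e$. Write $\ell_e(\theta)_r$ for the component in $F_r$.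

\emph{Functionals.} Fix $r$ and put $F=F_r$. A \emph{flag} is a pair $(i,e)$ with $i\in e\in E(R)$. There are fewer than $|\Omega|^2\le|F|$ flags, so there is a function $t$ from flags to $F$ that is constant on $C$-orbits and takes different values on different orbits. Put $a(i,e)=(1,t,t^2,\dots,t^{k-2})\in F^{k-1}$ with $t=t(i,e)$. For $i\in K_\theta$ the $k-1$ flags $(i,\{i,j\})$, $j\in K_\theta\setminus\{i\}$, lie in distinct orbits by (H2). A Vandermonde determinant with distinct nodes is nonzero, so
\begin{equation}\label{eq:indep}
\text{for $i\in K_\theta$ the vectors $a(i,\{i,j\})$, $j\in K_\theta\setminus\{i\}$, are linearly independent.}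
\end{equation}
For a clique $K$, a vector $u=(u_i)_{i\in K}\in(F^{k-1})^K$ and an edge $e=\{i,j\}\subset K$ put $\phi_e(u)=a(i,e)\cdot u_i+a(j,e)\cdot u_j$; it depends only on $(u_i,u_j)$. Define $cu\in(F^{k-1})^{cK}$ by $(cu)_{ci}=u_i$. Since $a(ci,ce)=a(i,e)$, we have $\phi_{ce}(cu)=\phi_e(u)$.

\emph{Solution spaces.} Fix also $\theta$ and put $K=K_\theta$. We claim: for every edge $e_0=\{i,j\}\subset K$, any $u_i,u_j\in F^{k-1}$ and any values $l_e\in F$ ($e\subset K$, $e\ne e_0$), there are $u_l$ ($l\in K\setminus e_0$) with $\phi_e(u)=l_e$ for all $e\ne e_0$. Choose the $u_l$ one after another. The equations to be met when $u_l$ is chosen are those of the edges from $l$ to elements already treated; by \eqref{eq:indep} their coefficient vectors are independent, so they are solvable. This is why vectors of length $k-1$ are used.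

As $\phi_{e_0}\ne0$, the claim has two consequences. First, the linear map $u\mapsto(\phi_e(u))_{e\subset K}$ from $(F^{k-1})^K$ to $F^{\binom k2}$ is onto; let $Z$ be its kernel, of dimension $k(k-1)-\binom k2=\binom k2$. Second, for each $e=\{i,j\}\subset K$ the projection $u\mapsto(u_i,u_j)$ maps $Z$ onto the hyperplane $\{\phi_e=0\}$ of $(F^{k-1})^2$, which has dimension $2k-3$. Its kernel $Z_e$ has codimension $2k-3$ in $Z$, that is, dimension $\binom{k-2}2$.

For $k=3$ all $Z_e$ vanish and, as in Example~\ref{ex:K4}, all solutions can serve as blocks. For $k>3$ a pair $(u_i,u_j)$ extends in many ways, and we must pass to a subspace $U\le Z$ of dimension $2k-3$ with $U\cap Z_e=0$ for all $e\subset K$ at once. Build it one vector at a time. Let $U'\le Z$ have $\dim U'<2k-3$ and $U'\cap Z_e=0$ for all $e$. The $\binom k2\le|F|$ subspaces $U'+Z_e$ are proper. They do not cover $Z$: at most $|F|$ proper subspaces of a $D$-dimensional space contain together at most $|F|(|F|^{D-1}-1)+1<|F|^D$ vectors. Take $z\in Z$ outside all of them. If $u'+\xi z\in Z_e$ with $u'\in U'$ and $\xi \in F$, then $\xi=0$ because $z\notin U'+Z_e$, and then $u'=0$. So $U'+Fz$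 again meets every $Z_e$ trivially.

Choose $u^*$ with $\phi_e(u^*)=\ell_e(\theta)_r$ for all $e\subset K$ and put $U_\theta^{(r)}=u^*+U$. For each $e=\{i,j\}\subset K$ the projection $u\mapsto(u_i,u_j)$ maps $U^{(r)}_\theta$ injectively into the affine hyperplane $\{\phi_e=\ell_e(\theta)_r\}$, and both have dimension $2k-3$. Hence
\begin{equation}\label{eq:bij}
u\mapsto(u_i,u_j)\text{ is a bijection } U_\theta^{(r)}\to\{\phi_e=\ell_e(\theta)_r\}\text{ for every }e=\{i,j\}\subset K_\theta .
\end{equation}
Make these choices for one $\theta$ in each $C$-orbit and put $U^{(r)}_{c\theta}=cU_\theta^{(r)}$, which is well defined because $C$ acts freely on $\Theta$. Property \eqref{eq:bij} holds for $c\theta$ because $\phi_{ce}(cu)=\phi_e(u)=\ell_e(\theta)_r=\ell_{ce}(c\theta)_r$.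

\emph{Blocks.} Let $U_\theta=\prod_rU^{(r)}_\theta$, viewed as a subset of $W^{K_\theta}$, and for $u\in U_\theta$ let $B_{\theta,u}=\{(i,u_i):i\in K_\theta\}$. Let $e=\{i,j\}\in E(R)$ and $\omega,\omega'\in W$. The set $B_{\theta,u}$ contains $(i,\omega)$ and $(j,\omega')$ if and only if $\theta\in\Theta_e$ and $(u_i,u_j)=(\omega,\omega')$. This forces $\ell_e(\theta)$ to be the element of $\Lambda$ whose $r$-th component is the value of the functional $\phi_e$ over $F_r$ at the $r$-th components of $(\omega,\omega')$. Exactly one $\theta\in\Theta_e$ has this label, and for it \eqref{eq:bij} gives exactly one $u$. So exactly one \emph{index} $(\theta,u)$ occurs; in particular different indices give different sets. We have $cB_{\theta,u}=B_{c\theta,cu}$, so the family $\mathcal A_R$ of all $B_{\theta,u}$ is $C$-invariant, and $cB_{\theta,u}=B_{\theta,u}$ gives $c\theta=\theta$ and hence $c=1$.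
\end{proof}

\subsection{Special sets and cliques in $\mathbb F_p$}

Return to $C\le\mathbb F_p^*$. The complete graph on $\mathbb F_p$ violates (H1) at the pairs $\{x,-x\}$. We cover these pairs by $k$-sets that are closed under $-1$ and apply Lemma~\ref{lem:lift} to the remaining graph. The number $s$ was chosen so that the pieces come out evenly.

\emph{Cells and special sets.} There are $(p-1)/m=Mk\frac\kappa2$ orbits of $C$ on $\mathbb F_p^*$. Partition them into $Mk$ \emph{bundles} of $\kappa/2$ orbits each, and partition the bundles into $M$ classes of $k$ bundles. Let $S_1,\dots,S_M$ be the unions of the orbits in the classes; each $S_j$ is $C$-invariant and has $k\frac\kappa2m=s$ elements. In each bundle choose representatives $r_1,\dots,r_{\kappa/2}$ of its orbits. The sets $\{\pm cr_1,\dots,\pm cr_{\kappa/2}\}$, $c\in C$, are the \emph{cells}. A cell has $\kappa$ elements and is closed under $-1$. It meets the orbit of $r_1$ in $\{\pm cr_1\}$, so its setwise stabilizer in $C$ is exactly $\{\pm1\}$, and each bundle splits into $m/2$ cells. Thus the cells partition $\mathbb F_p^*$, are permuted by $C$, and each $S_j$ is a union of $km/2\ge k$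 cells.

The \emph{special sets} are the sets $\{0\}\cup D$ with $D$ a cell if $k$ is odd, and the cells themselves if $k$ is even. They have size $k$ and stabilizer $\{\pm1\}$, the element $-1$ has at most one fixed point on each, and two of them share at most the point $0$. Let $R$ be the graph on $\mathbb F_p$ whose edges are the pairs not contained in a special set. It is $C$-invariant, and every pair of $\mathbb F_p$ either lies in exactly one special set or is an edge of $R$. Two nonzero elements are adjacent if and only if they lie in different cells; the vertex $0$ is isolated for odd $k$ and adjacent to all other vertices for even $k$.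

\emph{Hypothesis \textup{(H1)}.} Let $1\ne c\in C$ fix the pair $\{x,y\}$. As $c$ fixes only $0$, it swaps $x$ and $y$; hence $x,y\ne0$, $c^2=1$, $c=-1$ and $y=-x$. But $\{x,-x\}$ lies in a cell and is not an edge.

\emph{Cliques.} The classes $S_j$ sort the edges into at most three kinds, each with uniform counts. Consider the following $k$-cliques of $R$.
\begin{itemize}
\item Type I: $k$-subsets of some $S_j$ that meet each cell at most once.
\item Type II: $k$-subsets of $\mathbb F_p^*$ that meet each $S_j$ at most once.
\item Type III (only for even $k$): sets $\{0\}\cup T$, where $T\subset\mathbb F_p^*$ is a $(k-1)$-set that meets each $S_j$ at most once.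
\end{itemize}
They satisfy (H2). Indeed, if $ci=i$ and $cj=j'\neq j$, then $c\ne1$ and $i=0$, so the clique has type III; but then $j,j'$ lie in one $C$-orbit, hence in one $S_l$, which is excluded.

An edge inside some $S_j$ lies only in cliques of type I, and in $c_{\mathrm I}=\binom{km/2-2}{k-2}\kappa^{k-2}$ of them (choose $k-2$ further cells and a point in each); $c_{\mathrm I}\ge1$ as $km/2\ge k$. An edge between two different classes lies in no clique of type I, in $c_{\mathrm{II}}=\binom{M-2}{k-2}s^{k-2}$ cliques of type II, where $c_{\mathrm{II}}\ge1$ as $M\ge k$, and for even $k$ in $c_{\mathrm{III}}=\binom{M-2}{k-3}s^{k-3}$ cliques of type III. For even $k$ an edge $\{0,x\}$ lies only in cliques of type III, and in $c_0=\binom{M-1}{k-2}s^{k-2}$ of them; note that $c_0/c_{\mathrm{III}}=\frac{M-1}{k-2}\,s>1$.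

For odd $k$ take each clique of type I $c_{\mathrm{II}}$ times and each clique of type II $c_{\mathrm I}$ times; every edge is covered $\lambda_0=c_{\mathrm I}c_{\mathrm{II}}$ times. For even $k$ take types I, II, III with multiplicities $c_0c_{\mathrm{II}}$, $c_{\mathrm I}(c_0-c_{\mathrm{III}})$ and $c_{\mathrm I}c_{\mathrm{II}}$. The three kinds of edges are covered
\[c_{\mathrm I}\cdot c_0c_{\mathrm{II}},\qquad c_{\mathrm{II}}\cdot c_{\mathrm I}(c_0-c_{\mathrm{III}})+c_{\mathrm{III}}\cdot c_{\mathrm I}c_{\mathrm{II}},\qquad c_0\cdot c_{\mathrm I}c_{\mathrm{II}}\]
times, and all three numbers equal $\lambda_0=c_0c_{\mathrm I}c_{\mathrm{II}}$.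

\begin{example}
For $k=3$ and $|G|=1$ we have $m=\kappa=2$ and $s=6$, and we may take $p=19$, $M=3$, $C=\{\pm1\}$. The cells are the pairs $\{\pm r\}$, the special sets are the triples $\{0,r,-r\}$, and one choice of classes is $S_1=\{\pm1,\pm2,\pm3\}$, $S_2=\{\pm4,\pm5,\pm6\}$, $S_3=\{\pm7,\pm8,\pm9\}$. The edge $\{1,2\}$ lies in the two cliques $\{1,2,3\}$ and $\{1,2,-3\}$, and the edge $\{1,4\}$ lies in the six cliques $\{1,4,x\}$, $x\in S_3$. So $c_{\mathrm I}=2$, $c_{\mathrm{II}}=6$ and $\lambda_0=12$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:line}]
Lemma~\ref{lem:lift}, applied to $R$ and the family of cliques just described, gives $W$ and $\mathcal A_R$. Since $w$ is a product of prime powers greater than $k$, Lemma~\ref{lem:TD} gives an $\iota$-TD$(k,w)$ on $W$. For one special set $\Sigma$ in each $C$-orbit, identify $\Sigma$ with $[k]$ so that $-1$ becomes $\iota$, and place the TD on $\Sigma\times W$; it is invariant under the stabilizer $\{\pm1\}$ of $\Sigma$. Transport by $C$, and let $\mathcal A$ be the union of $\mathcal A_R$ and these blocks. Then (a) holds. Two points over an edge of $R$ lie in exactly one member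 of $\mathcal A_R$ and in no block over a special set. Two points over a pair inside a special set $\Sigma$ lie in exactly one block over $\Sigma$, in no block over another special set, and in no member of $\mathcal A_R$, as these lie over cliques of $R$. So $\mathcal A$ is a GDD. Finally, only $c=1$ fixes a member of $\mathcal A_R$, and an element $c$ that fixes a block over $\Sigma$ fixes $\Sigma$, so that $c=\pm1$.
\end{proof}

\section{From one line to the affine space}\label{sec:space}

Let $N\ge1$ and $I=\mathbb F_p^{G\times[N]}$, with $G$ permuting the coordinates by left multiplication on the first factor of $G\times[N]$. This action is linear and faithful. Put $P=|I|=p^{N|G|}$. A vector is fixed by $g$ if and only if it is constant on the orbits of $\langle g\rangle$ on $G\times[N]$, which all have size $\operatorname{ord}(g)$. So the fixed space $\operatorname{Fix}(g)$ has at most $P^{1/2}$ elements for $g\ne1$. A \emph{line} is an affine line of $I$; it has $p$ points, and two distinct points lie on exactly one line.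

\begin{proposition}\label{prop:B}
There is a $G$-invariant GDD $\mathcal B$ on $I\times W$ such that every $b\in\mathcal B$ lies over a line, and such that the stabilizer $G_b$ acts on $b$ either trivially or as a group of order $2$ generated by an involution with at most one fixed point.
\end{proposition}

\begin{proof}
Let $L$ be a line and $G_L$ its setwise stabilizer. Since $p\nmid|G|$, we can average: for $i\in L$ the point $i_0=|G_L|^{-1}\sum_{g\in G_L}gi$ is an affine combination of points of $L$, so it lies on $L$, and it is fixed by $G_L$. Write $L=\{i_0+\xi\delta:\xi\in\mathbb F_p\}$. Each $g\in G_L$ is linear, fixes $i_0$ and preserves $L$, so $g\delta=\chi(g)\delta$ for a homomorphism $\chi\colon G_L\to\mathbb F_p^*$, and $g$ acts on $L$ by $\xi\mapsto\chi(g)\xi$. From $\chi(g)^{|G|}=1$ we get $\chi(g)\in C$. Hence the copy of $\mathcal A$ on $L\times W$ obtained from $\xi\mapsto i_0+\xi\delta$ is $G_L$-invariant by Proposition~\ref{prop:line}(a). Do this for one line in each $G$-orbit, transport, and let $\mathcal B$ be the union over all lines. It is a GDD because two distinct points of $I$ determine their line.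

Let $b$ lie over $L$; by conjugation we may take $L$ to be a representative. If $gb=b$ then $gL=L$, because the first coordinates of $b$ determine $L$, and $g$ acts on $b$ as $\chi(g)$, which is $\pm1$ by Proposition~\ref{prop:line}(b). The remark after that proposition describes the action of $-1$.
\end{proof}

The random choices will be made over lines on which $G$ imposes no constraint. A line $L$ is \emph{good} if all its points have trivial stabilizer in $G$ and no two distinct points of $L$ lie in the same $G$-orbit. Then $G_L=1$: if $gL=L$ and $i\in L$, then $gi\in L$ gives $gi=i$ and so $g=1$. The images $gL$ of a good line are good, and they are $|G|$ distinct lines. Let $O$ be the set of $G$-orbits of good lines.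

\begin{lemma}\label{lem:good}
At most $\eta P^2$ ordered pairs of distinct points of $I$ lie on lines that are not good, where $\eta=2|G|p^2P^{-1/2}$. Moreover $|O|\le P^2/(p(p-1)|G|)$.
\end{lemma}

\begin{proof}
A line that is not good contains, for some $g\ne1$, a point of $\operatorname{Fix}(g)$ or two points $i\ne gi$. A line carries $p(p-1)<p^2$ ordered pairs of distinct points, and the $\frac{P-1}{p-1}$ lines through a point carry $p(P-1)<pP$. For fixed $g$ there are at most $P^{1/2}$ fixed points and at most $P$ lines of the second kind. The total is at most $|G|(P^{1/2}\cdot pP+P\cdot p^2)\le 2|G|p^2P^{3/2}=\eta P^2$. The bound on $|O|$ holds because there are $\frac{P(P-1)}{p(p-1)}$ lines and each orbit in $O$ contains $|G|$ of them.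
\end{proof}

\section{The random designs}\label{sec:designs}

The GDD $\mathcal B$ is rigid, and it does not cover pairs with the same first coordinate. We inflate it by a large factor $n$, which creates room for random choices, and we fill the remaining pairs with a fixed design, adding $h$ points fixed by $G$ to meet the divisibility conditions.

Let $Y$ be a set of $n$ elements and $H$ a set of $h\ge1$ further points. Assume:
\begin{enumerate}
\item[(T)] there is an $\iota$-TD$(k,n)$ $\mathcal T\subset Y^k$;
\item[(F)] there is a family $\mathcal F$ of $k$-subsets of $(W\times Y)\cup H$, none containing two points of $H$, that covers each pair not inside $H$ exactly once; and if $h>1$ there is a $2$-$(h,k,1)$ design on $H$ (a single block if $h=k$).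
\end{enumerate}
Put
\[V=(I\times W\times Y)\cup H,\qquad v=Pwn+h.\]
The group $G$ acts on the coordinate $I$ and fixes $H$ pointwise. The action is faithful, and we regard $G$ as a subgroup of $\operatorname{Sym}(V)$. The \emph{columns} are the sets $V_i=\{i\}\times W\times Y$, $i\in I$, of size $wn$. The \emph{fibers} are the sets $\{\beta\}\times Y$, $\beta\in I\times W$, of size $n$; we denote such a fiber simply by $\beta$. Each column consists of $w$ fibers (Figure~\ref{fig:levels}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (-0.4,1.6) rectangle (0.4,2.6);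
\fill[gray!25] (1.6,2.6) rectangle (2.4,3.6);
\fill[gray!25] (5.6,0.6) rectangle (6.4,1.6);
\draw (-1,0) -- (7,0) node[right] {$L$};
\foreach \x in {0,2,4,6} {
  \fill (\x,0) circle (1.5pt);
  \draw (\x-0.4,0.6) rectangle (\x+0.4,3.6);
  \draw (\x-0.4,1.6) -- (\x+0.4,1.6);
  \draw (\x-0.4,2.6) -- (\x+0.4,2.6);
}
\draw[thick] (0,2.2) -- (2,3.0) -- (6,1.0);
\fill (0,2.2) circle (2pt) node[below] {$x$};
\fill (2,3.0) circle (2pt) node[above] {$y$};
\fill (6,1.0) circle (2pt);
\node[left] at (-0.4,2.1) {$\beta$};
\node[left] at (1.6,3.3) {$\gamma$};
\node[right] at (6.4,1.1) {$\alpha$};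
\end{tikzpicture}
\caption{Schematic picture for $k=3$. Above each point of a line $L$ of the affine space $I$ stands a column, divided into fibers. The three shaded fibers form a member $b=\{\beta,\gamma,\alpha\}$ of $\mathcal B$. The block through $x\in\beta$ and $y\in\gamma$ has its third point in $\alpha$; if $L$ is good, a random permutation of the fiber $\alpha$ decides which point it is.}\label{fig:levels}
\end{figure}

For each $o\in O$ fix a representative line $L_o$. Let $\Pi=(\pi_{o,\beta})$ be a family of permutations of $Y$, indexed by $o\in O$ and $\beta\in L_o\times W$. For a good line $L=gL_o$ (here $g$ is unique) and a fiber $\beta$ over $L$ write $\pi^L_\beta=\pi_{o,g^{-1}\beta}$. For fixed $L$, different fibers $\beta$ over $L$ give different members of $\Pi$, all belonging to the orbit $o$ of $L$. The blocks of $X_\Pi$ are the following.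
\begin{enumerate}
\item[(1)] \emph{Vertical blocks:} the copy of $\mathcal F$ on $V_i\cup H$ for each $i\in I$, and the design on $H$ if $h>1$.
\item[(2)] \emph{Transversal blocks over lines that are not good.} For one $b\in\mathcal B$ in each $G$-orbit of members over such lines, place $\mathcal T$ on $b\times Y$ by a bijection $b\to[k]$ that carries the nontrivial action of $G_b$, if there is one, to $\iota$. By Proposition~\ref{prop:B} the result is $G_b$-invariant; transport it by $G$.
\item[(3)] \emph{Transversal blocks over good lines.} For each $b\in\mathcal B$ over $L_o$ fix a bijection $b\to[k]$, and use its translate for $gb$. For $b$ over a good line $L$ take the blocks $\{(\beta,\pi^L_\beta(t_\beta)):\beta\in b\}$, $\mathbf t\in\mathcal T$.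
\end{enumerate}
A pair $(x,y)\in V^2$ is \emph{good} if $x\in V_i$, $y\in V_j$, $i\ne j$, and the line through $i$ and $j$ is good; we call it the line of $(x,y)$, and its $G$-orbit is denoted by $o(x,y)\in O$.

\begin{lemma}\label{lem:design}
For every $\Pi$, the structure $X_\Pi$ is a $2$-$(v,k,1)$ design with $v>k$ and $G\le\operatorname{Aut}X_\Pi$. A block that meets two columns is transversal; it has at most one point in each column and lies over the line determined by any two of its columns. Let $B_\Pi(x,y)$ be the block through $x\ne y$.
\begin{enumerate}
\item[(D1)] If $(x,y)$ is not good, $B_\Pi(x,y)$ does not depend on $\Pi$.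
\item[(D2)] Let $(x,y)$ be good with line $L$, let $\beta\ni x$ and $\gamma\ni y$ be the fibers, and let $b\in\mathcal B$ be the member containing $\beta$ and $\gamma$. Then $B_\Pi(x,y)$ depends only on the permutations $\pi^L_\delta$, $\delta\in b$. For $\alpha\in b\setminus\{\beta,\gamma\}$ its point in the column of $\alpha$ is $(\alpha,\pi^L_\alpha(t))$, where $t=t(x,y)\in Y$ depends only on $\pi^L_\beta$ and $\pi^L_\gamma$, and for fixed $x$ the map $y\mapsto t(x,y)$ is a bijection from the fiber $\gamma$ to $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Relabeling the entries at each position by a permutation turns a TD into a TD, so for each $b\in\mathcal B$ the blocks on $b\times Y$ form a GDD. Pairs inside a column or meeting $H$ are covered once by vertical blocks, by (F), and by no transversal block. Two points in different columns lie in no vertical block; their fibers lie in exactly one $b\in\mathcal B$, and exactly one block on $b\times Y$ contains them. Clearly $v\ge P\geq p>k$. Vertical blocks are $G$-invariant because the same $\mathcal F$ is used on every column, blocks of kind (2) by transport, and blocks of kind (3) because $\pi^{gL}_{g\beta}=\pi^L_\beta$.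 If $(x,y)$ is not good, its block is of kind (1) or (2), which gives (D1). In (D2), write $x=(\beta,x')$ and $y=(\gamma,y')$. The block comes from the tuple $\mathbf t$ with $t_\beta=(\pi^L_\beta)^{-1}(x')$ and $t_\gamma=(\pi_\gamma^L)^{-1}(y')$, and $t(x,y)=t_\alpha$. For fixed $x$ these tuples have a common entry at $\beta$, so \eqref{eq:TD} gives the bijection.
\end{proof}

From now on $\Pi$ is random: all $\pi_{o,\beta}$ are independent and uniformly distributed in $\operatorname{Sym}(Y)$.

\section{No further automorphisms}\label{sec:estimate}

\begin{proposition}\label{prop:main}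
There is $P_0$, depending only on $k,G,p,w$, with the following property. For each $P=p^{N|G|}\ge P_0$ and each $\bar h$ there is $n_0$ such that, for all $n\ge n_0$ and $h\le\bar h$ for which \textup{(T)} and \textup{(F)} hold,
\[\Pr[\operatorname{Aut}X_\Pi\ne G]\le e^{-Pwn\log n}\le\tfrac12 .\]
\end{proposition}

\subsection{What one random permutation can do}

\begin{example}\label{ex:latin}
Let $k=3$, $Y=\mathbb Z/n\mathbb Z$ and $\mathcal T=\{(a,a',a+a')\}$. Consider three fibers $\beta,\gamma,\alpha$ with blocks $\{(\beta,a),(\gamma,a'),(\alpha,\pi(a+a'))\}$, where only $\pi$ is random. Let $\sigma$ preserve each fiber, acting by permutations $\sigma_\beta,\sigma_\gamma,\sigma_\alpha$ of $Y$. If $\sigma$ maps the blocks through $(\beta,0)$ to blocks, then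
\[\sigma_\alpha(\pi(t))=\pi(t'(t))\quad(t\in Y),\qquad\text{where } t'(t)=\sigma_\beta(0)+\sigma_\gamma(t).\]
So $\pi$ must conjugate $t'$ to $\sigma_\alpha$, and the number of such $\pi$ is $0$ or the order of the centralizer of $\sigma_\alpha$. If $\sigma_\alpha$ is an $n$-cycle, the probability is at most $n/n!$. If $\sigma_\alpha$ is a transposition and $n\geq 3$, it can be $2(n-2)!/n!$, and if $\sigma_\alpha=1$ it can be $1$. A bound of the form $e^{-\Omega(n\log n)}$ thus needs a fiber on which $\sigma$ moves a positive fraction of the points.
\end{example}

The example is the hard case, in which the unknown $\pi$ appears on both sides of the condition. In the easy case the image block lies over another orbit of lines and is independent of $\pi$. The two parts of the next lemma serve the easy and the hard case.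

\begin{lemma}\label{lem:perm}
Let $\pi$ be a uniformly random permutation of the $n$-set $Y$.
\begin{enumerate}
\item[(i)] If $t_1,\dots,t_q\in Y$ are distinct, $q\geq1$, and $D_1,\dots,D_q\subset Y$ have size at most $k$, then $\Pr[\pi(t_l)\in D_l\text{ for all }l]\le(ek/q)^q$.
\item[(ii)] Let $Y\subset Z$, and let $\psi\colon Y\to Z$ be injective with $\psi(y)\ne y$ for at least $n/16$ elements $y$. Let $Y=T_A\cup T_B$ be a partition, $z\colon T_A\to Z$ any map and $t'\colon T_B\to Y$ an injective map. If $n\ge(48e)^2$, the probability that
\begin{equation}\label{eq:req}
\psi(\pi(t))=z(t)\ \ (t\in T_A)\qquad\text{and}\qquad\psi(\pi(t))=\pi(t'(t))\ \ (t\in T_B)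
\end{equation}
is at most $e^{-\frac n{96}\log n}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) There are at most $k^q$ choices for the $q$ images, each extending to at most $(n-q)!$ permutations, and $n!/(n-q)!\ge q!\ge(q/e)^q$.

(ii) Let $T_0=\{t\in T_B:t'(t)=t\}$. If \eqref{eq:req} holds, $\psi$ fixes $\pi(t)$ for all $t\in T_0$, which is impossible when $|T_0|>\frac{15}{16}n$. So let $T_1=Y\setminus T_0$ have at least $n/16$ elements. Join $t$ and $t'(t)$ by an edge whenever $t\in T_B\cap T_1$ and $t'(t)\in T_1$. This graph on $T_1$ has no loops, and its degrees are at most $2$ because $t'$ is injective. Greedy coloring uses three colors, so there is an independent set $J\subset T_1$ with $|J|\ge n/48$, and $t'(t)\notin J$ for $t\in J\cap T_B$. Condition on the restriction of $\pi$ to $Y\setminus J$. Then the right-hand sides in \eqref{eq:req} are determined for all $t\in J$, and since $\psi$ is injective, at most one of the $|J|!$ equally likely extensions of $\pi$ satisfies \eqref{eq:req}. Finally $|J|!\ge(|J|/e)^{|J|}\ge(n/48e)^{n/48}\ge n^{n/96}$ for $n\ge(48e)^2$.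
\end{proof}

To find many fibers on which an automorphism moves many points we use a bound on fixed points.

\begin{lemma}\label{lem:fix}
A non-identity automorphism $\sigma$ of a $2$-$(v,k,1)$ design has at most $\frac{v-1}{k-1}+k-2$ fixed points, and this is at most $\frac34v$ if $v\ge4k$.
\end{lemma}

\begin{proof}
Let $\sigma x\ne x$. A block with two fixed points is mapped to itself. If two blocks through $x$ had two fixed points each, their intersection $\{x\}$ would be fixed. So at most one of the $\frac{v-1}{k-1}$ blocks through $x$ has two or more fixed points, it has at most $k-1$, and each other block has at most one. For $k\ge3$ and $v\ge4k$ the bound is at most $\frac v2+\frac v4$.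
\end{proof}

\subsection{Constants and the dichotomy}

Let $\varepsilon=\frac1{100k}$. Since $p$ and $w$ do not depend on $N$ and $\eta=2|G|p^2P^{-1/2}$ decreases to $0$, there is $P_0$ such that all $P\ge P_0$ satisfy
\begin{equation}\label{eq:P}
\frac1P+\eta\le\frac\varepsilon2\qquad\text{and}\qquad P\ge1536\,|G|p^2w\,\varepsilon^{-2}.
\end{equation}
In particular $P\ge2p|G|\ge2p\ge4$, $P\ge9216\,|G|p^2w$ and $\eta\le\frac1{600}$. Given such $P$ and $\bar h$, let $n_0=\max\{4\bar h/\varepsilon,\ (1.1Pw)^2,\ (16ek/\varepsilon)^2\}$. For $n\ge n_0$ and $h\le\bar h$ we have $h\le\varepsilon n/4$, and therefore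
\begin{equation}\label{eq:n}
h\le\frac{\varepsilon v}4,\qquad Pwn\le v\le1.1\,Pwn,\qquad v\ge4k,\qquad v\log v\le2Pwn\log n ;
\end{equation}
the last inequality holds because $\log v\le\log(1.1Pw)+\log n\le\frac32\log n$ and $1.1\cdot\frac32<2$. Also $n\ge(48e)^2$. These conditions are in force for the rest of the section.

We shall prove that every $\tau\in\operatorname{Sym}(V)\setminus G$ satisfies
\begin{equation}\label{eq:goal}
\Pr[\tau\in\operatorname{Aut}X_\Pi]\le e^{-3Pwn\log n}.
\end{equation}
There are at most $v^v\le e^{2Pwn\log n}$ such $\tau$, so Proposition~\ref{prop:main} follows by the union bound.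

Fix $\tau$. A good pair $(x,y)$ is \emph{moved} if $(\tau x,\tau y)$ is not good or $o(\tau x,\tau y)\ne o(x,y)$, and \emph{steady} otherwise. These notions are symmetric in $x,y$ and do not depend on $\Pi$. By Lemma~\ref{lem:good}, \eqref{eq:P} and \eqref{eq:n}, the number of pairs in $V^2$ that are not good is at most
\begin{equation}\label{eq:nongood}
2hv+P(wn)^2+\eta P^2(wn)^2\le\Bigl(\frac{2h}v+\frac1P+\eta\Bigr)v^2\le\varepsilon v^2,
\end{equation}
the three terms counting pairs that meet $H$, pairs in one column, and pairs over lines that are not good.

If many pairs are moved, many blocks are compared with blocks that are independent of them; this is the easy case (Lemma~\ref{lem:moved}). If few pairs are moved, $\tau$ respects the geometry of $I$ so well that it agrees on columns with an element of $G$ (Lemma~\ref{lem:rigid}), and we are in the situation of Example~\ref{ex:latin} (Lemma~\ref{lem:column}).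

\subsection{Many moved pairs}

\begin{lemma}\label{lem:moved}
If at least $\varepsilon v^2$ good pairs are moved, then \eqref{eq:goal} holds.
\end{lemma}

\begin{proof}
\emph{Many orbits contain many moved pairs.} An orbit $o\in O$ has $|G|p(p-1)(wn)^2$ good pairs; let $\mu_o$ of them be moved. Put $\mu^*=\frac\varepsilon2|G|p(p-1)(wn)^2$ and $O_m=\{o:\mu_o\ge\mu^*\}$. By Lemma~\ref{lem:good} the orbits outside $O_m$ contain at most $|O|\mu^*\le\frac\varepsilon2P^2(wn)^2\le\frac\varepsilon2v^2$ moved pairs. So those in $O_m$ contain at least $\frac\varepsilon2v^2\ge\frac\varepsilon2P^2(wn)^2$, and $|O_m|\ge\frac{\varepsilon P^2}{2|G|p^2}$.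

\emph{One test in each orbit.} Let $o\in O_m$. Its good pairs are distributed over $|G|p(p-1)w^2$ ordered pairs of fibers, so some pair of fibers $\beta,\gamma$, in different columns over a line $L\in o$, carries at least $\mu^*/(|G|p(p-1)w^2)=\varepsilon n^2/2$ moved pairs. Hence there are $x\in\beta$ and $q:=\lceil\varepsilon n/2\rceil$ distinct points $y_1,\dots,y_q\in\gamma$ with all $(x,y_l)$ moved. Let $b\in\mathcal B$ contain $\beta$ and $\gamma$. Since $k\ge3$ there is a third element $\alpha\in b$; put $\pi_o^*=\pi^L_\alpha$. These choices depend on $o$ and $\tau$ but not on $\Pi$. By (D2) the block $B_\Pi(x,y_l)$ contains $(\alpha,\pi_o^*(t_l))$, where $t_1,\dots,t_q$ are distinct and determined by $\pi^L_\beta,\pi^L_\gamma$. If $\tau\in\operatorname{Aut}X_\Pi$, then $\tau B_\Pi(x,y_l)=B_\Pi(\tau x,\tau y_l)$, so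
\begin{equation}\label{eq:test}
(\alpha,\pi_o^*(t_l))\in\tau^{-1}\bigl(B_\Pi(\tau x,\tau y_l)\bigr)\qquad(1\le l\le q).
\end{equation}
If $(\tau x,\tau y_l)$ is good, call $o(\tau x,\tau y_l)\ne o$ the \emph{target} of $(o,l)$; the right-hand side of \eqref{eq:test} then depends only on the permutations belonging to the target. Otherwise $(o,l)$ has no target and the right-hand side does not depend on $\Pi$, by (D1).

\emph{Separating tests from targets.} The right-hand side for $o$ may depend on $\pi^*_{o'}$ for another tested orbit $o'$, so the tests are not yet independent. A random split removes this. Put each orbit into a set $O_1\subset O$ by an independent fair coin, and for $o\in O_m$ let $q_o\le q$ be the number of $l$ such that $(o,l)$ has no target in $O_1$. For each $(o,l)$, with probability at least $\frac14$ we have $o\in O_1$ and no target in $O_1$, since the target differs from $o$. So some $O_1$ satisfies $\sum_{o\in O_1\cap O_m}q_o\ge\frac q4|O_m|$; fix it. With $O_2=\{o\in O_1\cap O_m:q_o\ge q/8\}$ we get $q|O_2|+\frac q8|O_m|\ge\frac q4|O_m|$, that is, $|O_2|\ge\frac18|O_m|\ge\frac{\varepsilon P^2}{16|G|p^2}$.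

\emph{The estimate.} Condition on all members of $\Pi$ except the $\pi_o^*$, $o\in O_2$. For $o\in O_2$ take $q'=\lceil q/8\rceil\ge\varepsilon n/16$ indices $l$ counted by $q_o$. For these $l$ the elements $t_l$ and the $k$-sets on the right of \eqref{eq:test} are determined by the conditioning. By Lemma~\ref{lem:perm}(i) and $n\ge(16ek/\varepsilon)^2$, the conditions hold with probability at most
\[\Bigl(\frac{ek}{q'}\Bigr)^{q'}\le\Bigl(\frac{16ek}{\varepsilon n}\Bigr)^{q'}\le n^{-q'/2}\le e^{-\frac{\varepsilon n}{32}\log n}.\]
The event for $o$ involves only $\pi_o^*$, so these events are conditionally independent, and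
\[\Pr[\tau\in\operatorname{Aut}X_\Pi]\le\exp\Bigl(-\frac{\varepsilon n\log n}{32}\cdot\frac{\varepsilon P^2}{16|G|p^2}\Bigr)\le e^{-3Pwn\log n}\]
because $\frac{\varepsilon^2P}{512|G|p^2}\ge3w$ by \eqref{eq:P}.
\end{proof}

\subsection{Few moved pairs: reduction to column-preserving maps}

\begin{lemma}\label{lem:rigid}
Suppose that fewer than $\varepsilon v^2$ good pairs are moved and that $\tau\in\operatorname{Aut}X_{\Pi}$ for some $\Pi$. Then there is $g\in G$ such that $\sigma=g^{-1}\tau$ maps every column to itself.
\end{lemma}

\begin{proof}
By \eqref{eq:nongood} at most $2\varepsilon v^2$ pairs in $V^2$ are not steady. Let $V^\circ$ be the set of $x\in V$ such that $(x,y)$ fails to be steady for at most $v/4$ points $y$. Then $|V\setminus V^\circ|\cdot\frac v4\le2\varepsilon v^2$, so $|V\setminus V^\circ|\le8\varepsilon v$, and $V^\circ\cap H=\emptyset$ because points of $H$ are in no good pair. For a steady pair $(x,y)$ with line $L$, the line of $(\tau x,\tau y)$ is $g(x,y)L$ for a unique $g(x,y)\in G$, since $G_L=1$; and $g(x,y)=g(y,x)$.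

\emph{Step 1: a group element for each $x\in V^\circ$.} Let $x\in V^\circ\cap V_i$. It lies in a steady pair, so $\tau x\in V_{i'}$ for some $i'\in I$. At least $\frac34v$ pairs $(x,y)$ are steady, so some $g_x\in G$ equals $g(x,y)$ for at least $\frac{3v}{4|G|}\ge\frac{3Pwn}{4|G|}>pwn$ points $y$, using $P\ge2p|G|$. Only $pwn$ points lie over one line, so two of these pairs have different lines $L\ne L'$ through $i$, and $i'\in g_xL\cap g_xL'=\{g_xi\}$. Thus $\tau x\in V_{g_xi}$. Moreover $g(x,y)=g_x$ for \emph{every} steady pair $(x,y)$. Indeed, let $L$ be its line and $g=g(x,y)$. Then $g_xi\in gL$, so $g^{-1}g_xi$ is a point of $L$ in the orbit of $i\in L$. Both parts of the definition of a good line are used now: the point equals $i$, and then $g^{-1}g_x=1$.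

\emph{Step 2: the element is constant.} For $x,x'\in V^\circ$ there is $y\in V^\circ$ with $(x,y)$ and $(x',y)$ steady, because $\frac v4+\frac v4+8\varepsilon v<v$. Then $g_x=g(x,y)=g_y=g(x',y)=g_{x'}$. Let $g$ be the common value and $\sigma=g^{-1}\tau$. Then $\sigma\in\operatorname{Aut}X_\Pi$ and $\sigma(V^\circ\cap V_i)\subset V_i$ for all $i$.

\emph{Step 3: from $V^\circ$ to all points.} Let $x\in V_i$ be arbitrary. The transversal blocks of $X_\Pi$ through $x$ partition the $(P-1)wn$ points in other columns into sets of size $k-1$, so there are $\frac{(P-1)wn}{k-1}$ of them, and in the same way exactly $\frac{(p-1)wn}{k-1}$ lie over any given line through $i$. At most $8\varepsilon v$ of them contain a point other than $x$ outside $V^\circ$. By \eqref{eq:n} and $P\ge2p$,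
\[8\varepsilon v(k-1)<0.08\cdot1.1\,Pwn<\tfrac12Pwn\le(P-p)wn,\]
so more than $\frac{(p-1)wn}{k-1}$ transversal blocks through $x$ have all their other points in $V^\circ$. Two of them, $B$ and $B'$, lie over distinct lines $L,L'$ through $i$. Since $k\ge3$, the block $B$ has two points in $V^\circ$, in columns $V_j,V_{j'}$ with $j\ne j'$ on $L$. The block $\sigma B$ meets $V_j$ and $V_{j'}$, so it is transversal and lies over $L$ by Lemma~\ref{lem:design}. Hence $\sigma x$ lies over $L$, by the same argument over $L'$, and so $\sigma x\in V_i$.
\end{proof}

\subsection{Column-preserving maps}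

\begin{lemma}\label{lem:column}
If $\sigma\in\operatorname{Sym}(V)$, $\sigma\ne1$, maps every column to itself, then $\Pr[\sigma\in\operatorname{Aut}X_\Pi]\le e^{-3Pwn\log n}$.
\end{lemma}

\begin{proof}
We may assume that $\sigma$ is an automorphism of some $X_\Pi$. By Lemma~\ref{lem:fix} and \eqref{eq:n} it then moves at least $\frac v4-h\ge\frac v8$ points of $V\setminus H$.

\emph{Many orbits see an active fiber.} Call a fiber \emph{active} if $\sigma$ moves at least $n/16$ of its points, and let $a$ be the number of active fibers. Then $an+Pw\cdot\frac n{16}\ge\frac v8\ge\frac18Pwn$, so $a\ge Pw/16$, and at least $P/16$ columns contain an active fiber. By Lemma~\ref{lem:good}, the number of ordered pairs $(i,j)$ of distinct points on a good line such that $V_i$ contains an active fiber is at least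
\[\frac P{16}(P-1)-\eta P^2\ge\Bigl(\frac3{64}-\frac1{600}\Bigr)P^2\ge\frac{P^2}{32}.\]
Each line carries fewer than $p^2$ pairs and each orbit has $|G|$ lines, so there is a set $O_a\subset O$ of at least $\frac{P^2}{32p^2|G|}$ orbits each containing a line with an active fiber over it.

\emph{One test in each orbit.} For $o\in O_a$ fix a line $L\in o$, an active fiber $\alpha$ over $L$, a member $b\in\mathcal B$ over $L$ containing $\alpha$ (take the member through $\alpha$ and any fiber over another point of $L$), two further elements $\beta,\gamma\in b$, and a point $x\in\beta$. Let $V_{(\alpha)},V_{(\beta)},V_{(\gamma)}$ be the three distinct columns of these fibers and put $\pi_o^*=\pi^L_\alpha$. Condition on all members of $\Pi$ except the $\pi_o^*$, $o\in O_a$.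

Fix $o$ and write $\pi=\pi^*_o$. By (D2) there is a bijection $t\mapsto y_t$ from $Y$ to the fiber $\gamma$, determined by the conditioning, such that $B_\Pi(x,y_t)\ni(\alpha,\pi(t))$. If $\sigma\in\operatorname{Aut}X_\Pi$, then, since $\sigma$ preserves columns,
\begin{equation}\label{eq:col}
\sigma(\alpha,\pi(t))\text{ is the point of }B_\Pi(\sigma x,\sigma y_t)\text{ in }V_{(\alpha)}\qquad(t\in Y).
\end{equation}
As $\sigma x\in V_{(\beta)}$ and $\sigma y_t\in V_{(\gamma)}$, the pair $(\sigma x,\sigma y_t)$ is good with line $L$. But $\sigma$ need not preserve fibers, so the member $b_t\in\mathcal B$ containing the fibers of $\sigma x$ and $\sigma y_t$ may differ from $b$. These two fibers are not $\alpha$, being in other columns. There are two cases.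
\begin{itemize}
\item $t\in T_A$: $\alpha\notin b_t$. By (D2) the block $B_\Pi(\sigma x,\sigma y_t)$ is determined by the conditioning. If it has no point in $V_{(\alpha)}$, then \eqref{eq:col} fails for every $\pi$ and the conditional probability is $0$. Otherwise let $z(t)$ be that point.
\item $t\in T_B$: $\alpha\in b_t$. By (D2) the point in $V_{(\alpha)}$ is $(\alpha,\pi(t'(t)))$, with $t'(t)\in Y$ determined by the conditioning.
\end{itemize}
The map $t'$ is injective on $T_B$. If $t'(t_1)=t'(t_2)$, then for any $\pi$ the blocks $B_\Pi(\sigma x,\sigma y_{t_1})$ and $B_\Pi(\sigma x,\sigma y_{t_2})$ share the two points $\sigma x$ and $(\alpha,\pi(t'(t_1)))$, so they coincide; a transversal block has at most one point in $V_{(\gamma)}$, whence $\sigma y_{t_1}=\sigma y_{t_2}$ and $t_1=t_2$.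

Identify $Y$ with the fiber $\alpha\subset V$ and let $\psi\colon Y\to V$ be the restriction of $\sigma$. Since $\alpha$ is active, $\psi$ moves at least $n/16$ points, and \eqref{eq:col} is \eqref{eq:req} with $Z=V$. By Lemma~\ref{lem:perm}(ii) it has conditional probability at most $e^{-\frac n{96}\log n}$. The data $y_t,z,t'$ for $o$ depend only on members of $\Pi$ that belong to $o$ and differ from $\pi_o^*$, so the events for different $o\in O_a$ are conditionally independent. Hence
\[\Pr[\sigma\in\operatorname{Aut}X_\Pi]\le\exp\Bigl(-\frac{n\log n}{96}\cdot\frac{P^2}{32p^2|G|}\Bigr)\le e^{-3Pwn\log n},\]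
because $P\ge9216\,|G|p^2w$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
We prove \eqref{eq:goal} for $\tau\notin G$. If at least $\varepsilon v^2$ good pairs are moved, use Lemma~\ref{lem:moved}. Otherwise, either $\tau$ is an automorphism of no $X_\Pi$ and the probability is $0$, or Lemma~\ref{lem:rigid} gives $g\in G$ such that $\sigma=g^{-1}\tau$ preserves all columns. Here $\sigma\ne1$ because $\tau\notin G$, and $\tau\in\operatorname{Aut}X_\Pi$ if and only if $\sigma\in\operatorname{Aut}X_\Pi$, because $g\in\operatorname{Aut}X_\Pi$ for all $\Pi$. Lemma~\ref{lem:column} finishes the proof.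
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

It remains to satisfy (T) and (F). This is where $k(k-1)\mid w$ is used.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix $P=p^{N|G|}\ge P_0$, let $h=\bar h=1$, and let $n>k$ be a large prime. Then (T) holds by Lemma~\ref{lem:TD}(i). For $h=1$, condition (F) asks for a $2$-$(wn+1,k,1)$ design. Since $wn+1\equiv1\pmod{k(k-1)}$, the number $wn+1$ is admissible, and the design exists for large $n$ by Theorem~\ref{thm:W1}. By Proposition~\ref{prop:main} some $X_\Pi$ has $\operatorname{Aut}X_\Pi=G$. Its order is $v=Pwn+1>k$, where $n$ is any sufficiently large prime.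
\end{proof}

For Theorem~\ref{thm:B} a given $v$ must be written as $Pwn+h$ with $n$ odd and $h$ bounded. The set $H$ absorbs the residue of $v$, and (F) becomes a decomposition problem for a nearly complete graph.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $A>0$. Fix $P=p^{N|G|}\ge P_0$ with
\begin{equation}\label{eq:PA}
\frac P{4p^2|G|}\ge2w(A+2).
\end{equation}
By Theorem~\ref{thm:W1} there is $h_0>k$ such that $2$-$(h,k,1)$ designs exist for all admissible $h\ge h_0$. Put $\bar h=h_0+2Pw$.

\emph{Parameters.} Let $v$ be admissible and large. Choose $h\in[h_0,\bar h)$ with $h\equiv v-Pw\pmod{2Pw}$. Then $n=(v-h)/(Pw)$ is an odd integer that tends to infinity with $v$, so (T) holds by Lemma~\ref{lem:oddTD}. As $k(k-1)\mid w$, we have $h\equiv v\pmod{k(k-1)}$; hence $h$ is admissible and there is a $2$-$(h,k,1)$ design on $H$. Consider the graph on $(W\times Y)\cup H$ whose edges are all pairs not inside $H$. Its degrees are $wn+h-1$ and $wn$, both divisible by $k-1$. It has $\binom{wn}2+wnh=\frac{wn}2(wn-1+2h)$ edges, a multiple of $\binom k2$ because $k(k-1)\mid wn$. Its minimum degree is $wn\ge(1-\eta_k)(wn+h)$ for large $n$, as $h$ is bounded.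 By Theorem~\ref{thm:BKLO} it decomposes into copies of $K_k$, and none of them contains two points of $H$. So (F) holds, and Proposition~\ref{prop:main} gives $\Pr[\operatorname{Aut}X_\Pi=G]\ge\frac12$.

\emph{Counting.} For each $o\in O$ fix a fiber $\alpha_o$ over $L_o$ and put $\pi_o^*=\pi_{o,\alpha_o}$. By averaging, the other members of $\Pi$ can be fixed so that at least half of the $(n!)^{|O|}$ choices of $(\pi_o^*)_{o\in O}$ give $\operatorname{Aut}X_\Pi=G$. Different choices give different designs on $V$. To see this, take $b\in\mathcal B$ over $L_o$ containing $\alpha_o$, two further elements $\beta,\gamma\in b$ and a point $x\in\beta$. By (D2), as $y$ runs through $\gamma$, the point of $B_\Pi(x,y)$ in the column of $\alpha_o$ is $(\alpha_o,\pi_o^*(t(x,y)))$, where $t(x,y)$ runs through $Y$ and depends only on the fixed permutations. So the design determines $\pi_o^*$.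

An isomorphism class contains at most $v!\le e^{2Pwn\log n}$ designs on $V$, by \eqref{eq:n}. By Lemma~\ref{lem:good} and \eqref{eq:P},
\[|O|\ge\frac{P(P-1)-\eta P^2}{p^2|G|}\ge\frac{P^2}{2p^2|G|},\]
and $n!\ge(n/e)^n\ge e^{\frac n2\log n}$ for $n\ge e^2$. With \eqref{eq:PA} and \eqref{eq:n}, the number of isomorphism classes is at least
\[\tfrac12\exp\Bigl(\frac{P^2n\log n}{4p^2|G|}-2Pwn\log n\Bigr)\ge\tfrac12\exp\bigl(2(A+1)Pwn\log n\bigr)\ge\tfrac12v^{(A+1)v}\ge v^{Av}.\qedhere\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the abstract group of automorphisms},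
\texttt{https://assets.cambridge.org/\allowbreak 97805212/\allowbreak 85148/\allowbreak excerpt/\allowbreak 9780521285148\_excerpt.pdf}.

\bibitem{BKLO}
Barber, K\"uhn, Lo and Osthus,
\emph{Edge-decompositions of graphs with high minimum degree},
Adv. Math. 288 (2016).

\bibitem{Gus}
Gustavsson, thesis, 1991.

\bibitem{W2}
R.~M. Wilson,
\emph{An existence theory for pairwise balanced designs II},
J. Combin. Theory Ser. A 13 (1972).

\bibitem{W3}
R.~M. Wilson,
\emph{An existence theory for pairwise balanced designs III},
J. Combin. Theory Ser. A 18 (1975).

\end{thebibliography}
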